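\title{Morphism equivalence is decidable for indexed languages}

\begin{abstract}
Two morphisms $g,h$ defined on a free monoid agree on a language $L$ if $g(x)=h(x)$ for all $x\in L$. We prove that it is decidable whether two arbitrary morphisms agree on the language of a given indexed grammar. More precisely, from an indexed grammar one can compute a finite subset $F$ of its language $L$ such that any two morphisms of free monoids that agree on $F$ agree on $L$. Agreement is a linear condition on matrices representing the words, so it is enough to compute, for a given $n$, a finite $F\subseteq L$ whose image spans the same space as the image of $L$ under every morphism into $n\times n$ matrices over every field. Such a set exists by Hilbert's basis theorem, and finitely many polynomial identities between generic matrices, read off from the grammar, certify that it has been found.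
\end{abstract}

\section{Introduction}

Let $\Sigma$ be a finite alphabet and $\Sigma^*$ the free monoid of words over $\Sigma$, with empty word $\varepsilon$. A morphism from $\Sigma^*$ to a monoid is determined by the images of the letters, and these can be chosen freely. Two morphisms $g,h$ defined on $\Sigma^*$ \emph{agree} on a language $L\subseteq\Sigma^*$ if $g(x)=h(x)$ for all $x\in L$.

On $L=\Sigma^*$ only equal morphisms agree, but on a smaller infinite language different morphisms can. The morphisms $g\colon a\mapsto cc,\ b\mapsto c$ and $h\colon a\mapsto c,\ b\mapsto cc$ agree on $\{a^jb^j: j\ge0\}$, since both send $a^jb^j$ to $c^{3j}$. Agreement on an infinite language is an infinite system of equations between words, and one may hope that finitely many of them imply the rest. A subset $F\subseteq L$ is a \emph{test set} for $L$ if, for every finite alphabet $\Gamma$, any two morphisms $\Sigma^*\to\Gamma^*$ that agree on $F$ agree on $L$.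

\begin{example}\label{ex:anbn}
For $L=\{a^jb^j:j\ge0\}$ the set $\{ab\}$ is not a test set: take $g\colon a\mapsto cd,\ b\mapsto\varepsilon$ and $h\colon a\mapsto c,\ b\mapsto d$. The set $\{ab,a^2b^2\}$ is one. Indeed, suppose $g(ab)=h(ab)$ and, say, $|g(a)|\ge|h(a)|$. Then $g(a)=xu$, $h(a)=x$, $g(b)=y$, $h(b)=uy$ for some words $x,u,y$. The equation $g(a^2b^2)=h(a^2b^2)$ reads $xuxuyy=xxuyuy$, that is $uxuy=xuyu$, and comparing prefixes of length $|x|+|u|$ gives $ux=xu$ and $uy=yu$. If $u=\varepsilon$, then $g=h$. Otherwise $x,y,u$ are powers of one word $z$, because the words commuting with a nonempty word $u$ are the powers of the shortest word of which $u$ is a power. Then $g(a^jb^j)$ and $h(a^jb^j)$ are powers of $z$ of the same length $j\,|g(ab)|$, so they are equal.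
\end{example}

We consider languages generated by indexed grammars in the sense of Aho. These are context-free grammars in which every nonterminal carries a stack that is copied to its descendants; the definition is recalled in Section~\ref{sec:grammars}.

\medskip
\noindent\textbf{The morphism equivalence problem for indexed languages.} \emph{The input consists of a finite alphabet $\Sigma$, an indexed grammar generating a language $L\subseteq\Sigma^*$, and two morphisms $g,h\colon\Sigma^*\to\Sigma^*$ given by the images of the letters. The question is whether $g$ and $h$ agree on $L$. One algorithm has to handle all alphabets.}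
\medskip

A morphism $h\colon\Sigma^*\to\Sigma^*$ has \emph{bounded delay $p$}, where $p\ge0$ is an integer, if for all letters $a,b\in\Sigma$ and all words $u\in\Sigma^p$, $v\in\Sigma^*$, whenever $h(au)$ is a prefix of $h(bv)$, then $a=b$; it has \emph{bounded delay} if this holds for some $p$. Thus the image of the first $p+1$ letters of a word determines its first letter. It is known to be decidable whether two bounded delay morphisms agree on a given indexed language. The problem for arbitrary morphisms was posed in~\cite{ehrenfeucht}, at which time it was not known whether that theorem extends to them. The restriction is a real one. A morphism from $\{a,b\}^*$ into $c^*$ with nonempty images, such as $g$ or $h$ before Example~\ref{ex:anbn}, does not have bounded delay, because the image of $au$ is a prefix of the image of $bv$ for every long enough $v$.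

Which answer should one expect? Disagreement is easy to detect: list the words of $L$ and stop at the first $x$ with $g(x)\ne h(x)$. The issue is to confirm agreement in finite time. Every language has a finite test set, for a soft reason explained in Section~\ref{sec:idea}, so the listing produces a test set at some moment; the difficulty is to recognize that moment. For context-sensitive languages this is impossible (Remark~\ref{rem:cs}). For a context-free grammar there is a finite check, with one condition for each production. An indexed grammar behaves like a context-free grammar with infinitely many nonterminals, one for each pair of a symbol and a stack, but its productions see only the top of the stack. This suggests a positive answer, provided that the infinitely many checks can be organized into finitely many. They can.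

\begin{theorem}\label{thm:test}
Given an indexed grammar for $L\subseteq\Sigma^*$, one can compute a finite set $F\subseteq L$ such that for every finite alphabet $\Gamma$ and all morphisms $g,h\colon\Sigma^*\to\Gamma^*$, the morphisms $g$ and $h$ agree on $L$ if and only if they agree on $F$. In particular, the morphism equivalence problem for indexed languages is decidable, by a single algorithm for all alphabets.
\end{theorem}

Theorem~\ref{thm:test} follows from a statement about matrices. Fields are commutative, $M_n(k)$ is the ring of $n\times n$ matrices over $k$, and a morphism into $M_n(k)$ is a monoid morphism into its multiplicative monoid, so it sends $\varepsilon$ to the identity matrix $I$.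

\begin{theorem}\label{thm:span}
There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $\Sigma$ and an integer $n\ge1$, outputs a finite set $F\subseteq L=L(G)$ such that for every field $k$ and every morphism $\mu\colon\Sigma^*\to M_n(k)$,
\[
\operatorname{span}_k\mu(F)=\operatorname{span}_k\mu(L).
\]
\end{theorem}

The set $F$ depends only on $G$ and $n$. Section~\ref{sec:linear} derives Theorem~\ref{thm:test} from the case $n=4$. Section~\ref{sec:idea} shows the method on two examples, and Sections~\ref{sec:stack}--\ref{sec:cert} prove Theorem~\ref{thm:span}. Section~\ref{sec:cons} gives consequences for other target monoids, word equations and rational series.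

\section{Indexed grammars}\label{sec:grammars}

An \emph{indexed grammar} $G$ consists of finite sets $N$ of nonterminals, $\Sigma$ of terminals and $\mathcal F$ of flags, a start symbol $S\in N$, and finitely many productions of two kinds:
\[
A\to X_1\eta_1\cdots X_r\eta_r\qquad\text{and}\qquad Af\to X_1\cdots X_r .
\]
Here $r\ge0$, $A\in N$, $f\in\mathcal F$, $X_i\in N\cup\Sigma$, $\eta_i\in\mathcal F^*$, and $\eta_i$ is empty when $X_i\in\Sigma$. A \emph{sentential form} is a word whose letters are terminals and symbols $A[\zeta]$, where $A\in N$ and $\zeta\in\mathcal F^*$ is the \emph{stack} of that occurrence, with its top on the left. For a terminal $a$ we read $a[\zeta]$ as $a$: terminals drop their stack. In one step $\Rightarrow$, one occurrence of a nonterminal is rewritten. A production of the first kind rewrites $A[\zeta]$ to $X_1[\eta_1\zeta]\cdots X_r[\eta_r\zeta]$, for any $\zeta$; it \emph{pushes} the words $\eta_i$. A production of the second kind rewrites $A[f\zeta]$ to $X_1[\zeta]\cdots X_r[\zeta]$; it \emph{pops} $f$. The language $L(G)$ is the set of words in $\Sigma^*$ derivable from $S$ with the empty stack. A grammar without flags is a context-free grammar.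

\begin{example}\label{ex:run}
Let $\Sigma=\{a,b\}$, $N=\{S,T,D\}$, $\mathcal F=\{e,f\}$, with productions
\[
S\to Te,\qquad T\to Tf,\qquad T\to DbDbD,\qquad Df\to aD,\qquad De\to\varepsilon .
\]
A derivation of a terminal word pushes $e$, then pushes $f$ some number $j\ge0$ of times, and reaches $D[f^je]\,b\,D[f^je]\,b\,D[f^je]$. The only terminal word derivable from $D[f^je]$ is $a^j$. Hence $L(G)=\{s_j:j\ge0\}$ with $s_j=a^jba^jba^j$. This language is not context-free: in the pumping lemma the two pumped factors cannot contain $b$, so they change at most two of the three blocks of $a$'s.
\end{example}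

It is convenient to push one flag at a time.

\begin{lemma}\label{lem:normal}
From an indexed grammar one can compute an indexed grammar with the same language in which every production has one of the forms
\begin{itemize}
\item[(P1)] $A\to w$ with $w\in(\Sigma\cup N)^*$,
\item[(P2)] $A\to Bf'$ with $B\in N$, $f'\in\mathcal F$,
\item[(P3)] $Af\to w$ with $f\in\mathcal F$, $w\in(\Sigma\cup N)^*$.
\end{itemize}
\end{lemma}

\begin{proof}
In each production of the first kind, replace every factor $X_i\eta_i$ with $\eta_i=f_1\cdots f_t\neq\varepsilon$ by a new nonterminal $Z_t$, and add new nonterminals $Z_1,\dots,Z_{t-1}$ and the productions $Z_j\to Z_{j-1}f_j$ for $1\le j\le t$, where $Z_0=X_i$. Each new nonterminal has exactly one production, so an occurrence $Z_t[\zeta]$ can only be rewritten along $Z_{t-1}[f_t\zeta],\ Z_{t-2}[f_{t-1}f_t\zeta],\dots$ to $X_i[\eta_i\zeta]$. Hence a step of the old grammar is simulated by several steps of the new one. Conversely, in a derivation of a terminal word in the new grammar all these forced steps occur, and since rewriting an occurrence does not depend on its neighbors, they can be moved to follow at once the step that created $Z_t[\zeta]$. The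 result is a simulation of a derivation in the old grammar.
\end{proof}

From now on all grammars have this form, as the grammar of Example~\ref{ex:run} does.

\section{Agreement is a linear condition}\label{sec:linear}

The set of words on which two morphisms agree has no visible linear structure. It acquires one when the target monoid consists of matrices and the two morphisms are placed side by side.

\begin{lemma}\label{lem:diag}
Let $M$ be a monoid and $\iota\colon M\to M_n(k)$ an injective morphism, where $k$ is a field. Let $F\subseteq L\subseteq\Sigma^*$ satisfy $\operatorname{span}_k\mu(F)=\operatorname{span}_k\mu(L)$ for every morphism $\mu\colon\Sigma^*\to M_{2n}(k)$. Then two morphisms $g,h\colon\Sigma^*\to M$ agree on $L$ if and only if they agree on $F$.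
\end{lemma}

\begin{proof}
The block diagonal matrices $\mu(x)=\operatorname{diag}(\iota g(x),\iota h(x))$ define a morphism $\mu\colon\Sigma^*\to M_{2n}(k)$, and $\Delta=\{\operatorname{diag}(X,X):X\in M_n(k)\}$ is a linear subspace of $M_{2n}(k)$. Since $\iota$ is injective, $g(x)=h(x)$ if and only if $\mu(x)\in\Delta$. So $g$ and $h$ agree on a set $W$ of words if and only if $\operatorname{span}_k\mu(W)\subseteq\Delta$, and this condition is the same for $W=F$ and for $W=L$.
\end{proof}

\begin{lemma}\label{lem:embed}
For every finite alphabet $\Gamma$ there is an injective morphism $\Gamma^*\to M_2(\mathbb Q)$.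
\end{lemma}

\begin{proof}
Let $q=|\Gamma|+1$, identify $\Gamma$ with $\{1,\dots,q-1\}$, and let $\iota$ be the morphism with $\iota(c)=\begin{pmatrix}q&c\\0&1\end{pmatrix}$. From
\[
\begin{pmatrix}q&c\\0&1\end{pmatrix}\begin{pmatrix}q^s&v\\0&1\end{pmatrix}=\begin{pmatrix}q^{s+1}&qv+c\\0&1\end{pmatrix}
\]
it follows by induction on $r$ that the first row of $\iota(c_1\cdots c_r)$ is $(q^r,\ c_1+qc_2+\dots+q^{r-1}c_r)$. If $\Gamma\neq\emptyset$, then $q\ge2$, the first entry determines $r$, and the second determines the digits $c_1,\dots,c_r$ by uniqueness of base-$q$ expansions. If $\Gamma=\emptyset$, then $\Gamma^*$ has one element.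
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:test} from Theorem~\ref{thm:span}]
Let $F$ be the output of Theorem~\ref{thm:span} for the given grammar and $n=4$. By Lemmas~\ref{lem:embed} and~\ref{lem:diag} it is a test set for $L$; the same $F$ serves all $\Gamma$ because the matrix size in Lemma~\ref{lem:embed} does not depend on $\Gamma$. To decide whether $g$ and $h$ agree on $L$, compute $F$ and compare $g(x)$ with $h(x)$ for the finitely many $x\in F$.
\end{proof}

\section{The idea on two examples}\label{sec:idea}

\subsection*{Generic matrices: why a finite set exists}
Theorem~\ref{thm:span} asks for one set $F$ that serves all fields and all morphisms, so we compute with the universal morphism. Let $R_0=\mathbb Z[y_{a,i,j}]$ be the polynomial ring in variables $y_{a,i,j}$ ($a\in\Sigma$, $1\le i,j\le n$), let $Y_a=(y_{a,i,j})_{i,j}$, and let $\operatorname{ev}\colon\Sigma^*\to M_n(R_0)$ be the morphism with $\operatorname{ev}(a)=Y_a$. Given $\mu\colon\Sigma^*\to M_n(k)$, there is a unique ring homomorphism $\varphi\colon R_0\to k$ sending $y_{a,i,j}$ to the $(i,j)$ entry of $\mu(a)$. Applied entrywise, $\varphi$ respects sums and products of matrices, satisfies $\varphi(rX)=\varphi(r)\varphi(X)$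 for $r\in R_0$, and gives $\varphi(\operatorname{ev}(x))=\mu(x)$. Therefore a single identity $\operatorname{ev}(x)=\sum_{v\in F}r_v\operatorname{ev}(v)$ with $r_v\in R_0$ shows that $\mu(x)\in\operatorname{span}_k\mu(F)$ for all $k$ and $\mu$.

Recall that a module over a commutative ring $R$ is \emph{Noetherian} if every ascending chain of submodules is eventually constant, and that $R$ is Noetherian if it is so as a module over itself. By Hilbert's basis theorem, a polynomial ring over $\mathbb Z$ in finitely many variables is Noetherian, and over a Noetherian ring $R$ the module $M_n(R)\cong R^{n^2}$ is Noetherian.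

Now let $L$ be any language and list it as $x_1,x_2,\dots$. The submodules of $M_n(R_0)$ generated by $\operatorname{ev}(x_1),\dots,\operatorname{ev}(x_t)$ form an ascending chain, constant from some $t_0$ on, and $F=\{x_1,\dots,x_{t_0}\}$ has the property stated in Theorem~\ref{thm:span}. By Section~\ref{sec:linear}, every language thus has a finite test set. But $t_0$ cannot be seen from the list. For $n=1$ and the list $a,a^2,\dots,a^{100},b$ the chain is constant for a hundred terms and then grows. The stopping criterion has to come from the grammar.

\subsection*{No stack: the language $a^*$}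
Take the productions $S\to\varepsilon$ and $S\to aS$, and put $Y=Y_a$. The Cayley--Hamilton theorem holds over every commutative ring $R$: if $P\in M_\ell(R)$ and $\det(tI-P)=t^\ell+c_{\ell-1}t^{\ell-1}+\dots+c_0$, then $P^\ell=-\sum_{i<\ell}c_iP^i$. So the submodule $E$ generated by $I,Y,\dots,Y^{n-1}$ contains $I$ and satisfies $YE\subseteq E$. These two facts correspond to the two productions, and by induction along the derivation they give $\operatorname{ev}(a^j)\in E$ for all $j$. Hence $F=\{\varepsilon,a,\dots,a^{n-1}\}$ works, and one polynomial identity certifies it. The criterion is \emph{closure under the productions}, which is tested on finitely many generators. For a context-free grammar one does the same with one finite set of words for each nonterminal; this is the case $\mathcal F=\emptyset$ of the proof below.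

\subsection*{A stack: the language $\{a^jba^jba^j\}$}
Take the grammar of Example~\ref{ex:run}, fix $\mu\colon\Sigma^*\to M_n(k)$, and put $\alpha=\mu(a)$, $\beta=\mu(b)$. The role of the nonterminals is now played by the infinitely many symbols $A[\zeta]$, and they can give infinitely many different spans: $D[f^je]$ gives the line $k\alpha^j$, and for $\alpha=\operatorname{diag}(1,2)$ over $\mathbb Q$ these lines are distinct.

The way out is to describe what happens \emph{above} a given stack $\zeta$. Starting from $T[f\zeta]$, push $f$ a further $j-1\ge0$ times, apply $T\to DbDbD$, and pop until the stack is $\zeta$ everywhere. The result is $a^jD[\zeta]\,b\,a^jD[\zeta]\,b\,a^jD[\zeta]$. The word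
\[
t_j=a^jD\,b\,a^jD\,b\,a^jD
\]
does not depend on $\zeta$. We view its three letters $D$ as holes, to be filled independently by words derivable from $D[\zeta]$. On the linear side, for a subspace $U\subseteq M_n(k)$ let
\[
t_j\langle U\rangle=\operatorname{span}_k\{\alpha^jx\beta\,\alpha^jx'\beta\,\alpha^jx'':x,x',x''\in U\}.
\]
Put $\ell=n^3$. Two facts hold for every subspace $U$ and every $j\ge1$:
\begin{equation}\label{eq:twofacts}
t_{j+1}\langle U\rangle=t_j\langle\alpha U\rangle,\qquad\qquad t_{\ell+1}\langle U\rangle\subseteq\sum_{i=1}^{\ell}t_i\langle U\rangle .
\end{equation}
The first is read off from the definition; it reflects the productions $T\to Tf$ and $Df\to aD$. For the second, recall that the Kronecker product satisfies $(X\otimes X')(W\otimes W')=XW\otimes X'W'$, so $P=\alpha\otimes\alpha\otimes\alpha\in M_\ell(k)$ has powers $P^j=\alpha^j\otimes\alpha^j\otimes\alpha^j$. Kronecker products of three matrix units form a basis of $M_\ell(k)$, so for fixed $x,x',x''$ there is a linear map $\Lambda\colon M_\ell(k)\to M_n(k)$ with $\Lambda(X_1\otimes X_2\otimes X_3)=X_1x\beta X_2x'\beta X_3x''$. Multiply the Cayley--Hamilton identity for $P$ by $P$ and apply $\Lambda$: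
\begin{equation}\label{eq:CH}
\Lambda(P^{\ell+1})=-\sum_{i=0}^{\ell-1}c_i\,\Lambda(P^{i+1}).
\end{equation}
Since $\Lambda(P^j)=\alpha^jx\beta\alpha^jx'\beta\alpha^jx''$, this is the second fact.

We claim that $t_j\langle U\rangle\subseteq\sum_{i=1}^\ell t_i\langle U\rangle$ for all $j\ge1$ and all $U$. This is trivial for $j=1$, and if it holds for $j$ and all subspaces, then by~\eqref{eq:twofacts}
\[
t_{j+1}\langle U\rangle=t_j\langle\alpha U\rangle\subseteq\sum_{i=1}^{\ell}t_i\langle\alpha U\rangle=\sum_{i=1}^{\ell}t_{i+1}\langle U\rangle\subseteq\sum_{i=1}^{\ell}t_i\langle U\rangle .
\]
For $U=kI$, the span that belongs to $D[e]$, we have $t_j\langle kI\rangle=k\mu(s_j)$, so $F=\{s_0,\dots,s_\ell\}$ works.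

In this example one could apply Cayley--Hamilton to the words $s_j$ directly. The argument above is the one that follows the productions, and it generalizes. Its notable feature is that the claim for $U$ rests on the claim for $\alpha U$, which rests on the claim for $\alpha^2U$, and so on: pushing a flag changes the subspace in the holes. The statement to be certified must therefore hold for \emph{all} subspaces at once. The proof of Theorem~\ref{thm:span} accordingly has three parts. Section~\ref{sec:stack} defines the words with holes for an arbitrary grammar. Section~\ref{sec:holes} shows how polynomial identities give inclusions valid for all subspaces. Section~\ref{sec:cert} finds the identities by Noetherianity and carries out the induction.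

\section{Removing the stack}\label{sec:stack}

Fix an indexed grammar $G$ in the form of Lemma~\ref{lem:normal}.

\subsection*{Substitution}
A \emph{family} $H$ assigns to each $C\in N$ a set $H(C)\subseteq(\Sigma\cup N)^*$. We always put $H(a)=\{a\}$ for $a\in\Sigma$, and $H\subseteq H'$ means $H(C)\subseteq H'(C)$ for all $C$. For a word $u=u_1\cdots u_r$ with letters $u_i\in\Sigma\cup N$, let
\[
u\circ H=H(u_1)\cdots H(u_r),\qquad\varepsilon\circ H=\{\varepsilon\}.
\]
This is the set of words obtained from $u$ by replacing each occurrence of each $C\in N$, independently, by a word of $H(C)$. For a set $W$ of words let $W\circ H=\bigcup_{u\in W}u\circ H$, and for families let $(H\circ H')(C)=H(C)\circ H'$. Substitution is monotone in both arguments, and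
\begin{equation}\label{eq:subst}
(WW')\circ H=(W\circ H)(W'\circ H),\qquad (W\circ H)\circ H'=W\circ(H\circ H').
\end{equation}
The first rule holds for single words by definition, and concatenation distributes over unions. For the second it suffices to take $W=\{u\}$; then by the first rule $(u\circ H)\circ H'=(H(u_1)\circ H')\cdots(H(u_r)\circ H')=u\circ(H\circ H')$.

\subsection*{The languages $L_\zeta(A)$}
To give every stack a top symbol, we place a new marker $\bot$ at the bottom. No production mentions $\bot$, so derivations are unchanged. From now on a \emph{stack} is a word in $\mathcal F^*\bot$, and $\mathcal F_\bot=\mathcal F\cup\{\bot\}$. Every stack has the form $f\zeta$, where either $f\in\mathcal F$ and $\zeta$ is a stack, or $f=\bot$ and $\zeta=\varepsilon$. For a stack $\zeta$ let $L_\zeta(A)\subseteq\Sigma^*$ be the set of terminal words derivable from $A[\zeta]$, so that $L(G)=L_\bot(S)$. We also put $L_\varepsilon(A)=\emptyset$ for $A\in N$.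

\begin{lemma}\label{lem:least}
The families $L_\zeta$, for $\zeta$ a stack, satisfy for every stack $\zeta$:
\begin{itemize}
\item[(L1)] $w\circ L_\zeta\subseteq L_\zeta(A)$ for each production $A\to w$ of type \textup{(P1)};
\item[(L2)] $L_{f'\zeta}(B)\subseteq L_\zeta(A)$ for each production $A\to Bf'$;
\item[(L3)] $w\circ L_\zeta\subseteq L_{f\zeta}(A)$ for each production $Af\to w$.
\end{itemize}
If families $L'_\zeta$ also satisfy \textup{(L1)--(L3)}, then $L_\zeta\subseteq L'_\zeta$ for all stacks $\zeta$.
\end{lemma}

\begin{proof}
A step rewrites one occurrence regardless of its neighbors. Hence $X_1[\zeta]\cdots X_r[\zeta]$ derives a terminal word $x$ in $t$ steps if and only if $x=x_1\cdots x_r$, where $X_i[\zeta]$ derives $x_i$ in $t_i$ steps and $\sum t_i=t$. In particular the terminal words derivable from $X_1[\zeta]\cdots X_r[\zeta]$ form the set $(X_1\cdots X_r)\circ L_\zeta$, and (L1)--(L3) follow by prefixing one step. For minimality we show by induction on $t$ that a terminal word $x$ derived from $A[\zeta]$ in $t$ steps lies in $L'_\zeta(A)$. After the first step, $x$ splits into words $x_i$ derived in fewer than $t$ steps from the symbols on the right-hand side. By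 induction each $x_i$ lies in the corresponding set of $L'$, and the rule among (L1)--(L3) that belongs to the first step gives $x\in L'_\zeta(A)$.
\end{proof}

\subsection*{The languages $K_f(A)$}
Lemma~\ref{lem:least} describes $L(G)$ by a system with infinitely many unknowns. We replace it by a system with finitely many, one for each pair $(A,f)\in N\times\mathcal F_\bot$. The unknown $K_f(A)$ is meant to collect the words $u\in(\Sigma\cup N)^*$ reached from $A[f\zeta]$ when each branch of the derivation is stopped at the moment the displayed $f$ is popped. Consider the first step. After $A\to w$, each letter of $w$ still has $f$ on top. After $A\to Bf'$, one first gets rid of $f'$, which gives a word of $K_{f'}(B)$ whose nonterminals have $f$ on top. After $Af\to w$ one stops. This leads to the following definition.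

Let $(K_f)_{f\in\mathcal F_\bot}$ be the least system of families, with respect to inclusion, such that
\begin{itemize}
\item[(K1)] $w\circ K_f\subseteq K_f(A)$ for each production $A\to w$ of type (P1) and each $f\in\mathcal F_\bot$;
\item[(K2)] $K_{f'}(B)\circ K_f\subseteq K_f(A)$ for each production $A\to Bf'$ and each $f\in\mathcal F_\bot$;
\item[(K3)] $w\in K_f(A)$ for each production $Af\to w$.
\end{itemize}
It can be built in stages. Let $K^{(0)}_f(A)=\emptyset$ for $A\in N$, and let $K^{(t+1)}_f(A)$ be the union of $K^{(t)}_f(A)$ with the sets $w\circ K_f^{(t)}$, $K^{(t)}_{f'}(B)\circ K^{(t)}_f$ and $\{w\}$ that (K1), (K2), (K3) attach to the pair $(A,f)$. The sets $K^{(t)}_f(A)$ are finite, computable from $G$ and $t$, and increasing in $t$. By induction they are contained in every system satisfying (K1)--(K3). Their union over $t$ satisfies (K1)--(K3), because a word on the left of (K1) or (K2) is assembled from finitely many words, which all appear at some stage. So the least system exists and $K_f(A)=\bigcup_tK^{(t)}_f(A)$.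

\begin{proposition}\label{prop:stack}
For every stack $f\zeta$ we have $L_{f\zeta}=K_f\circ L_\zeta$. Moreover $L_\bot=K_\bot$; in particular $L(G)=K_\bot(S)$.
\end{proposition}

\begin{proof}
\emph{The inclusion $K_f\circ L_\zeta\subseteq L_{f\zeta}$.} Let $K'_f(A)$ be the set of words $u$ such that $u\circ L_\zeta\subseteq L_{f\zeta}(A)$ for every $\zeta$ for which $f\zeta$ is a stack. Then $K'_f\circ L_\zeta\subseteq L_{f\zeta}$, and it suffices to show that $K'$ satisfies (K1)--(K3), for then $K_f\subseteq K'_f$. Let $f\zeta$ be a stack. For $A\to w$, by~\eqref{eq:subst} and (L1),
\[
(w\circ K'_f)\circ L_\zeta=w\circ(K'_f\circ L_\zeta)\subseteq w\circ L_{f\zeta}\subseteq L_{f\zeta}(A).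
\]
For $A\to Bf'$, the word $f'f\zeta$ is a stack, so by the definition of $K'_{f'}(B)$ and (L2),
\[
(K'_{f'}(B)\circ K'_f)\circ L_\zeta\subseteq K'_{f'}(B)\circ L_{f\zeta}\subseteq L_{f'f\zeta}(B)\subseteq L_{f\zeta}(A).
\]
For $Af\to w$ we have $f\in\mathcal F$, so $\zeta$ is a stack and $w\circ L_\zeta\subseteq L_{f\zeta}(A)$ is (L3).

\emph{Equality.} Define $L'_\varepsilon=L_\varepsilon$ and $L'_{f\zeta}=K_f\circ L'_\zeta$ by recursion on the length of the stack. The first part gives $L'_\zeta\subseteq L_\zeta$ by induction. We check (L1)--(L3) for $L'$; then $L'=L$ by Lemma~\ref{lem:least}, and the recursion is the asserted formula. Let $f\zeta$ be a stack. For $A\to w$, by (K1),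
\[
w\circ L'_{f\zeta}=(w\circ K_f)\circ L'_\zeta\subseteq K_f(A)\circ L'_\zeta=L'_{f\zeta}(A).
\]
For $A\to Bf'$, by (K2),
\[
L'_{f'f\zeta}(B)=K_{f'}(B)\circ(K_f\circ L'_\zeta)=(K_{f'}(B)\circ K_f)\circ L'_\zeta\subseteq K_f(A)\circ L'_\zeta=L'_{f\zeta}(A).
\]
For $Af\to w$, (K3) gives $w\circ L'_\zeta\subseteq K_f(A)\circ L'_\zeta=L'_{f\zeta}(A)$.

\emph{The bottom marker.} Rule (K3) never applies to $f=\bot$, and (K1), (K2) for $f=\bot$ replace every nonterminal by a word of $K_\bot$. By induction on $t$, $K^{(t)}_\bot(A)\subseteq\Sigma^*$. Hence $L_\bot(A)=K_\bot(A)\circ L_\varepsilon=K_\bot(A)$.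
\end{proof}

\begin{example}\label{ex:K}
For the grammar of Example~\ref{ex:run}, rule (K3) gives $K_f(D)=\{aD\}$, $K_e(D)=\{\varepsilon\}$, $K_\bot(D)=\emptyset$, since $D$ has no other productions. With $t_0=DbDbD$ we have, for $j\ge0$,
\[
t_j\circ K_f=\{t_{j+1}\},\qquad t_j\circ K_e=\{s_j\},\qquad t_j\circ K_\bot=\emptyset .
\]
Rule (K1) for $T\to t_0$ and rule (K2) for $T\to Tf$ then give $K_f(T)=\{t_j:j\ge1\}$, $K_e(T)=\{s_j:j\ge0\}$, $K_\bot(T)=\emptyset$. Rule (K2) for $S\to Te$ gives $K_x(S)=\{s_j:j\ge0\}$ for each $x\in\{e,f,\bot\}$.
\end{example}

\section{Filling holes with subspaces}\label{sec:holes}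

Stacks have now disappeared, and what remains is the finite system (K1)--(K3). We pass to its linear shadow. Fix $n\ge1$.

\subsection*{The spaces $W\langle U\rangle$}
Let $k$ be a field and $\mu\colon\Sigma^*\to M_n(k)$ a morphism. For subspaces $P,Q\subseteq M_n(k)$ let $PQ$ be the span of the products $pq$ with $p\in P$, $q\in Q$. By bilinearity of matrix multiplication, $PQ$ is spanned by the products of elements of spanning sets of $P$ and $Q$. It follows that this product is associative, since $(PQ)P'$ and $P(QP')$ are both spanned by the products $pqp'$, and that it distributes over arbitrary sums of subspaces.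

A \emph{family of subspaces} $U$ assigns to each $C\in N$ a subspace $U(C)\subseteq M_n(k)$, and we put $U(a)=k\mu(a)$ for $a\in\Sigma$. For a word $u=u_1\cdots u_r$ over $\Sigma\cup N$, a set $W$ of such words and a family $H$, define
\[
u\langle U\rangle=U(u_1)\cdots U(u_r),\qquad\varepsilon\langle U\rangle=kI,\qquad W\langle U\rangle=\sum_{u\in W}u\langle U\rangle,
\]
and let $H\langle U\rangle$ be the family of subspaces $C\mapsto H(C)\langle U\rangle$. An empty sum is $0$. The space $W\langle U\rangle$ is monotone in $W$ and in $U$, and $W\langle U\rangle=\operatorname{span}_k\mu(W)$ if $W\subseteq\Sigma^*$. Moreover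
\begin{equation}\label{eq:lin}
(WW')\langle U\rangle=W\langle U\rangle\,W'\langle U\rangle,\qquad (W\circ H)\langle U\rangle=W\langle H\langle U\rangle\rangle .
\end{equation}
The first rule holds for single words by associativity and for sets by distributivity. For the second take $W=\{u\}$; by the first rule $(u\circ H)\langle U\rangle=H(u_1)\langle U\rangle\cdots H(u_r)\langle U\rangle=u\langle H\langle U\rangle\rangle$, where $H(a)\langle U\rangle=k\mu(a)$ for terminals.

Write $U_\zeta(C)=\operatorname{span}_k\mu(L_\zeta(C))$. Proposition~\ref{prop:stack} and~\eqref{eq:lin} give $U_{f\zeta}=K_f\langle U_\zeta\rangle$: the spans at the stack $f\zeta$ are the value of the map $U\mapsto K_f\langle U\rangle$ at the spans at $\zeta$. We shall show that each of these finitely many maps is already defined by finite subsets of the $K_f(A)$. For $n=1$ the only subspaces are $0$ and $k$, so the maps have finitely many arguments. For $n\ge2$ and infinite $k$ they have infinitely many, and we need a finite way to speak about all of them.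

\subsection*{Generic subspaces}
We want to represent the content of a hole $C$ by generic matrices, as we did for terminals. Two obvious choices fail. One generic matrix $Z_C$ for each nonterminal is too little, because different occurrences of $C$ are filled independently. For $n=2$, Cayley--Hamilton expresses $Z_C^2$ through $Z_C$ and $I$; yet for the span $U(C)$ of the matrix units $E_{12},E_{21}$, the space $CC\langle U\rangle$ contains $E_{11}$, which is not in $U(C)+kI$. A new generic matrix for each occurrence is too much, because words can have arbitrarily many holes, and a polynomial ring in infinitely many variables is not Noetherian. The right number is $m=n^2$ matrices for each nonterminal, enough to span any subspace of $M_n(k)$.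

Let
\[
R=\mathbb Z\bigl[\,y_{a,i,j},\ z_{C,s,i,j}\ :\ a\in\Sigma,\ C\in N,\ 1\le s\le m,\ 1\le i,j\le n\,\bigr],
\]
with $Y_a=(y_{a,i,j})_{i,j}$ and $Z_{C,s}=(z_{C,s,i,j})_{i,j}$ in $M_n(R)$. A \emph{labeling} of $u\in(\Sigma\cup N)^*$ is a word obtained by replacing each occurrence of each $C\in N$, independently, by a symbol $(C,s)$ with $1\le s\le m$. A word has finitely many labelings. Extend $\operatorname{ev}$ to labeled words as the morphism into $M_n(R)$ with $a\mapsto Y_a$ and $(C,s)\mapsto Z_{C,s}$. For $W\subseteq(\Sigma\cup N)^*$ let $E(W)$ be the $R$-submodule of $M_n(R)$ generated by the matrices $\operatorname{ev}(\tilde u)$, where $\tilde u$ runs over the labelings of the words $u\in W$. The module $E(W)$ depends on neither $k$ nor $\mu$.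

\begin{lemma}[Transfer]\label{lem:transfer}
If $E(W')\subseteq E(W)$, then $W'\langle U\rangle\subseteq W\langle U\rangle$ for every field $k$, every morphism $\mu\colon\Sigma^*\to M_n(k)$ and every family $U$ of subspaces of $M_n(k)$.
\end{lemma}

\begin{proof}
Since $\dim U(C)\le m$, there are matrices $x_{C,1},\dots,x_{C,m}$ that span $U(C)$; repetitions and zeros are allowed. Let $\varphi\colon R\to k$ be the ring homomorphism that sends, entrywise, $Y_a$ to $\mu(a)$ and $Z_{C,s}$ to $x_{C,s}$. For a word $u=u_1\cdots u_r$, the space $u\langle U\rangle$ is spanned by the products that take $\mu(a)$ at a position with $u_i=a\in\Sigma$ and one of the $x_{C,s}$ at a position with $u_i=C\in N$. These products are exactly the matrices $\varphi(\operatorname{ev}(\tilde u))$, for $\tilde u$ a labeling of $u$. Now let $\tilde u$ be a labeling of a word of $W'$. By hypothesis $\operatorname{ev}(\tilde u)=\sum r_{\tilde v}\operatorname{ev}(\tilde v)$, a finite sum over labelings $\tilde v$ of words of $W$ with $r_{\tilde v}\in R$. Applying $\varphi$ gives $\varphi(\operatorname{ev}(\tilde u))=\sum\varphi(r_{\tilde v})\,\varphi(\operatorname{ev}(\tilde v))\in W\langle U\rangle$, and these matrices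 span $W'\langle U\rangle$.
\end{proof}

This is the step that uses the hypotheses on $k$. Commutativity is needed for $\varphi$ to exist for arbitrary values of the variables, and the field property gives the bound $m$ on the number of generators of $U(C)$. Taking coefficients in $\mathbb Z$ lets one ring $R$ serve all characteristics.

\section{Certificates}\label{sec:cert}

A finite system cannot in general be closed under (K1)--(K3). We ask instead for closure up to the modules $E$.

\begin{definition}\label{def:cert}
A \emph{certificate} for $G$ and $n$ is a system of families $(V_f)_{f\in\mathcal F_\bot}$, with each $V_f(A)$ a finite subset of $K_f(A)$, such that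
\begin{itemize}
\item[(C1)] $E(w\circ V_f)\subseteq E(V_f(A))$ for each production $A\to w$ of type (P1) and each $f\in\mathcal F_\bot$;
\item[(C2)] $E(V_{f'}(B)\circ V_f)\subseteq E(V_f(A))$ for each production $A\to Bf'$ and each $f\in\mathcal F_\bot$;
\item[(C3)] $E(\{w\})\subseteq E(V_f(A))$ for each production $Af\to w$.
\end{itemize}
\end{definition}

\begin{example}
For the grammar of Example~\ref{ex:run} and $\ell=n^3$, let $V_x(D)=K_x(D)$ and $V_x(S)=\{s_0,\dots,s_\ell\}$ for $x\in\{e,f,\bot\}$, and let $V_f(T)=\{t_1,\dots,t_\ell\}$, $V_e(T)=\{s_0,\dots,s_\ell\}$, $V_\bot(T)=\emptyset$. By the formulas in Example~\ref{ex:K}, in every condition the set of words on the left is contained in the set on the right, with one exception: for $T\to Tf$ and the flag $f$, the left set $V_f(T)\circ V_f=\{t_2,\dots,t_{\ell+1}\}$ contains $t_{\ell+1}$. The derivation of~\eqref{eq:CH} works over any commutative ring. Over $R$, with $Y_a,Y_b$ in place of $\alpha,\beta$ and any three of the matrices $Z_{D,s}$, not necessarily distinct, in place of $x,x',x''$, it places $\operatorname{ev}(\tilde t_{\ell+1})$ in $E(V_f(T))$ for every labeling $\tilde t_{\ell+1}$. So $V$ is a certificate.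
\end{example}

\begin{lemma}[Existence and search]\label{lem:search}
For some $t$ the system $K^{(t)}$ is a certificate, and such a $t$ can be computed from $G$ and $n$.
\end{lemma}

\begin{proof}
As $\Sigma$ and $N$ are finite, $R$ is a polynomial ring over $\mathbb Z$ in finitely many variables, so $M_n(R)$ is a Noetherian $R$-module. For each of the finitely many pairs $(A,f)$ the chain $E(K^{(0)}_f(A))\subseteq E(K^{(1)}_f(A))\subseteq\cdots$ is eventually constant. Choose $t$ with $E(K^{(t+1)}_f(A))=E(K^{(t)}_f(A))$ for all pairs, and put $V=K^{(t)}$. The sets $w\circ V_f$, $V_{f'}(B)\circ V_f$ and $\{w\}$ in (C1)--(C3) are contained in $K^{(t+1)}_f(A)$ by the definition of the stages, so their modules lie in $E(K^{(t+1)}_f(A))=E(V_f(A))$.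

For a given $t$, the conditions (C1)--(C3) for $K^{(t)}$ say that each of finitely many explicit matrices $\operatorname{ev}(\tilde u)$ is an $R$-linear combination of finitely many explicit matrices $\operatorname{ev}(\tilde v)$. A proposed list of coefficients in $R$ is checked by expanding polynomials with integer coefficients. Enumerate all pairs consisting of an integer $t$ and a finite list of elements of $R$, and stop at the first pair that passes the check. By the first part the search stops.
\end{proof}

As the list $a,a^2,\dots,a^{100},b$ showed, a chain of modules that pauses need not have stopped growing. The next proposition shows that a pause of the chains in Lemma~\ref{lem:search} is nevertheless conclusive for the spans over every field.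

\begin{proposition}[Soundness]\label{prop:sound}
Let $V$ be a certificate for $G$ and $n$. For every field $k$, every morphism $\mu\colon\Sigma^*\to M_n(k)$, every family $U$ of subspaces of $M_n(k)$ and all $A\in N$, $f\in\mathcal F_\bot$,
\[
K_f(A)\langle U\rangle=V_f(A)\langle U\rangle .
\]
\end{proposition}

\begin{proof}
The inclusion $\supseteq$ holds because $V_f(A)\subseteq K_f(A)$. For the other one fix $k$ and $\mu$, and let $K'_f(A)$ be the set of words $u\in(\Sigma\cup N)^*$ such that $u\langle U\rangle\subseteq V_f(A)\langle U\rangle$ for \emph{every} family $U$. Thus
\begin{equation}\label{eq:Kprime}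
K'_f(C)\langle U\rangle\subseteq V_f(C)\langle U\rangle\qquad\text{for all } C\in N,\ f\in\mathcal F_\bot \text{ and all } U .
\end{equation}
We show that $K'$ satisfies (K1)--(K3). Then $K_f(A)\subseteq K'_f(A)$ by minimality, and~\eqref{eq:Kprime} gives the claim. Let $U$ be any family of subspaces.

(K1) For $A\to w$ and $f\in\mathcal F_\bot$ we use~\eqref{eq:lin}, then~\eqref{eq:Kprime} with monotonicity, then~\eqref{eq:lin} again, and finally (C1) with Lemma~\ref{lem:transfer}:
\[
(w\circ K'_f)\langle U\rangle=w\langle K'_f\langle U\rangle\rangle\subseteq w\langle V_f\langle U\rangle\rangle=(w\circ V_f)\langle U\rangle\subseteq V_f(A)\langle U\rangle .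
\]

(K2) For $A\to Bf'$ and $f\in\mathcal F_\bot$ put $U'=V_f\langle U\rangle$. By~\eqref{eq:lin}, \eqref{eq:Kprime} and monotonicity, $(K'_{f'}(B)\circ K'_f)\langle U\rangle=K'_{f'}(B)\langle K'_f\langle U\rangle\rangle\subseteq K'_{f'}(B)\langle U'\rangle$. Now apply~\eqref{eq:Kprime} to $B$, $f'$ and the family $U'$, and then~\eqref{eq:lin} and (C2) with Lemma~\ref{lem:transfer}:
\[
K'_{f'}(B)\langle U'\rangle\subseteq V_{f'}(B)\langle U'\rangle=(V_{f'}(B)\circ V_f)\langle U\rangle\subseteq V_f(A)\langle U\rangle .
\]
Here the family changes from $U$ to $U'$, as $U$ changed to $\alpha U$ in Section~\ref{sec:idea}. This is why $K'$ is defined by a condition on all families.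

(K3) For $Af\to w$, condition (C3) and Lemma~\ref{lem:transfer} give $w\langle U\rangle\subseteq V_f(A)\langle U\rangle$.

In each case the words on the left of the rule lie in $K'_f(A)$, since $U$ was arbitrary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:span}]
Bring $G$ to the form of Lemma~\ref{lem:normal}, compute a certificate $V$ by Lemma~\ref{lem:search}, and output $F=V_\bot(S)$. By Proposition~\ref{prop:stack}, $F\subseteq K_\bot(S)=L\subseteq\Sigma^*$. For any $k$ and $\mu$, and any family $U$ of subspaces, Proposition~\ref{prop:sound} gives
\[
\operatorname{span}_k\mu(L)=K_\bot(S)\langle U\rangle=V_\bot(S)\langle U\rangle=\operatorname{span}_k\mu(F).\qedhere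
\]
\end{proof}

With Section~\ref{sec:linear}, this also completes the proof of Theorem~\ref{thm:test}. The grammar entered only through Proposition~\ref{prop:stack}, which presents $L$ as one component of the least solution of a finite system of inclusions built from concatenation and substitution. Termination of the search rests on the ascending chain condition, so the proof gives no bound on the running time or on the size of $F$.

\section{Consequences, and a limit}\label{sec:cons}

In this section an indexed language is always given by an indexed grammar.

\begin{corollary}[Linear target monoids]\label{cor:linear}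
Let $F$ be the output of Theorem~\ref{thm:span} for $G$ and $2n$, and let $L=L(G)$. If $M$ is a monoid that embeds into $M_n(k)$ for some field $k$, and $g,h\colon\Sigma^*\to M$ are morphisms, then $g$ and $h$ agree on $L$ if and only if they agree on $F$. Hence agreement on indexed languages is decidable for morphisms into any such $M$ with decidable word problem, for example for morphisms into free groups.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:diag}; it uses only the existence of the embedding. For the second, fix $M$ and with it $n$. The images of the letters are given as words in generators of $M$, and decidability of the word problem means that equality in $M$ of two such words can be decided. So one computes $F$ and tests $g(x)=h(x)$ for $x\in F$. For a free group, the finitely many elements $g(a),h(a)$ involve finitely many free generators, so we may assume that the rank is finite. A free group of finite rank embeds in a free group of rank $2$, which embeds in $SL_2(\mathbb Z)\subseteq M_2(\mathbb Q)$ by Sanov's theorem. The word problem is solved by free reduction.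
\end{proof}

Let $X$ be a finite set of unknowns. A \emph{word equation} is a pair $p=p'$ of words in $X^*$, and a \emph{solution} over the free monoid $\Gamma^*$ is a morphism $\theta\colon X^*\to\Gamma^*$ with $\theta(p)=\theta(p')$.

\begin{corollary}[Effective compactness for word equations]\label{cor:eq}
Given an indexed language $L\subseteq\Sigma^*$ and morphisms $\alpha,\beta\colon\Sigma^*\to X^*$, one can compute a finite set $F\subseteq L$ such that the systems $\{\alpha(x)=\beta(x):x\in L\}$ and $\{\alpha(x)=\beta(x):x\in F\}$ have the same solutions over every free monoid.
\end{corollary}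

\begin{proof}
Let $F$ be as in Theorem~\ref{thm:test}. A morphism $\theta\colon X^*\to\Gamma^*$ solves the system indexed by a set $W$ exactly when $\theta\alpha$ and $\theta\beta$ agree on $W$. If $\Gamma$ is infinite, only finitely many of its letters occur in the images of the finitely many unknowns, so we may replace $\Gamma$ by a finite alphabet and apply Theorem~\ref{thm:test}.
\end{proof}

A \emph{$\mathbb Q$-rational series}, the behavior of a weighted automaton, is a function $\Sigma^*\to\mathbb Q$ of the form $x\mapsto\lambda\mu(x)\gamma$, where $\mu\colon\Sigma^*\to M_n(\mathbb Q)$ is a morphism, $\lambda$ is a row vector and $\gamma$ a column vector over $\mathbb Q$. It is given by $\lambda$, $\gamma$ and the matrices $\mu(a)$.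

\begin{corollary}[Spans and polynomial relations of bounded degree]\label{cor:poly}
Given an indexed language $L\subseteq\Sigma^*$, a morphism $\mu\colon\Sigma^*\to M_n(\mathbb Q)$ and $d\ge1$, one can compute a basis of $\operatorname{span}_{\mathbb Q}\mu(L)$ and a basis of the space of all rational polynomials of degree at most $d$ in $n^2$ variables that vanish on $\mu(L)$. In particular, it is decidable whether two $\mathbb Q$-rational series coincide on $L$.
\end{corollary}

\begin{proof}
A basis of $\operatorname{span}_{\mathbb Q}\mu(L)$ is extracted by Gaussian elimination from $\mu(F)$, with $F$ from Theorem~\ref{thm:span} for $n$.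

For $X\in M_n(\mathbb Q)$ let $\widehat X=\operatorname{diag}(1,X)^{\otimes d}\in M_{n'}(\mathbb Q)$ be the $d$-fold Kronecker power, where $n'=(n+1)^d$. The map $X\mapsto\widehat X$ is multiplicative and sends $I$ to $I$, so $\nu(x)=\widehat{\mu(x)}$ is a morphism. An entry of $\widehat X$ is a product of $d$ entries of $\operatorname{diag}(1,X)$. A monomial of degree $e\le d$ in the entries of $X$ occurs as such an entry, at a position independent of $X$: take the corner entry $1$ for the remaining $d-e$ factors. Hence for each polynomial $p$ of degree at most $d$ there is a linear form $\ell_p$ on $M_{n'}(\mathbb Q)$ with $p(X)=\ell_p(\widehat X)$ for all $X$. Let $F'$ be the output of Theorem~\ref{thm:span} for $n'$. Then $p$ vanishes on $\mu(L)$ if and only if $\ell_p$ vanishes on $\operatorname{span}_{\mathbb Q}\nu(L)=\operatorname{span}_{\mathbb Q}\nu(F')$, that is, if and only if $p$ vanishes on $\mu(F')$. This is a finite homogeneous linear system for the coefficients of $p$.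

Finally, the difference of two series given by $(\lambda_i,\mu_i,\gamma_i)$, $i=1,2$, is $x\mapsto\lambda\mu(x)\gamma$ with $\mu=\operatorname{diag}(\mu_1,\mu_2)$, $\lambda=(\lambda_1,-\lambda_2)$, and $\gamma$ the column formed by $\gamma_1$ and $\gamma_2$. It vanishes on $L$ if and only if the linear form $X\mapsto\lambda X\gamma$ vanishes on a basis of $\operatorname{span}_{\mathbb Q}\mu(L)$.
\end{proof}

\begin{remark}[Context-sensitive languages]\label{rem:cs}
Theorem~\ref{thm:test} does not extend to context-sensitive languages. Let $g(a)=a$ and $h(a)=aa$ for all letters $a$. Then $|h(x)|=2|g(x)|$, so $g$ and $h$ agree on $L$ if and only if $L\subseteq\{\varepsilon\}$. For languages given by context-sensitive grammars, membership of $\varepsilon$ is decidable and emptiness is undecidable. Since $L=\emptyset$ if and only if $L\subseteq\{\varepsilon\}$ and $\varepsilon\notin L$, morphism equivalence is undecidable for this family. Finite test sets still exist, by Section~\ref{sec:idea}, but they cannot be computed from the grammar.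
\end{remark}

\begin{thebibliography}{1}

\bibitem{ehrenfeucht}
\emph{The Ehrenfeucht Conjecture: A Compactness Claim For Finitely Generated Free Monoids},
\texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
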